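# Every Orthogonal Polyhedron Can Be Unfolded

## 1. A guess, and three solids that test it

**Definitions.** A *polyhedron* is a bounded solid in $\mathbb R^3$ whose boundary surface is a connected closed 2-manifold made of finitely many planar polygonal faces. The genus is not restricted. It is *orthogonal* if every edge is parallel to a coordinate axis, so that every face is perpendicular to a coordinate axis. Faces may have holes. A *cutting* is a finite set of straight-line cuts on the surface. Cuts may run along edges and also across the interiors of faces, and the cut surface must be connected and a topological disk. An *unfolding* is a cutting together with a flattening of the cut surface into the plane that is continuous on the cut surface, maps every face or part of a face isometrically, and has as image a single simple polygon, with no overlap between different parts of the surface.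

The question comes from "Unfolding Some Classes of Orthogonal Polyhedra" (http://cs.smith.edu/~jorourke/Papers/oball.2003.pdf): is there an orthogonal polyhedron that cannot be unfolded?

The first guess is yes: with enough handles, faces with holes and narrow notches, surely some orthogonal polyhedron defeats every cutting. Let us test this guess.

**The box.** Cut the four side faces open along one edge, so that they unroll to a rectangle. Attach the top face above it and the bottom face below it. The box unfolds.

**The bumped box.** Take $[0,3]\times[0,1]\times[0,3]$ (coordinates $x,y,z$, with $y$ pointing up) and put the unit cube $[1,2]\times[1,2]\times[1,2]$ on it. The face at $y=1$ is a square annulus.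

If we may cut only along edges, this solid cannot be unfolded. The annular face is then carried whole into the plane, onto a $3\times3$ square with a unit hole. The image polygon is simple, so it covers the hole, and the image of the hole corner $v=(1,1,1)$ is an interior point of the polygon. The flattening is a homeomorphism onto the polygon, so $v$ is an interior point of the cut surface, and everything around $v$ is present and laid out without overlap. But the angles at $v$ are $\frac{3\pi}2$ from the annulus and $\frac\pi2$ from each of two sides of the bump. They total $\frac{5\pi}2>2\pi$, a contradiction.

So the guess looks healthy. However, cuts across faces are allowed, and with them the bumped box unfolds as follows.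

Cut the outer side wall at the point $x=1.5$ of its front $z=0$, and unroll it to $[0,12]\times[0,1]$. From left to right we see the front from $x=1.5$ to $x=0$, the side $x=0$, the back $z=3$ on $[4.5,7.5]$, the side $x=3$, and the front from $x=3$ to $x=1.5$. Cut the part $[1,2]\times[0,1]$ (in the coordinates $x,z$) off the annulus, and split it at $x=1.5$. What remains of the annulus is a U-shape, which we place over the back, in $[4.5,7.5]\times[1,4]$. One half of the part cut off is placed as $[0,0.5]\times[1,2]$, and the other half serves as a bridge $[11.5,12]\times[1,2]$. Above the bridge comes the side wall of the bump, cut along its edge at $x=2$, $z=1$, as $[11.5,15.5]\times[2,3]$. The bump's top goes to $[12.5,13.5]\times[3,4]$, and the big bottom hangs at $[4.5,7.5]\times[-3,0]$. Nothing overlaps.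

**The square ring.** Take $[0,3]\times[0,1]\times[0,3]$ minus $(1,2)\times[0,1]\times(1,2)$, of genus 1. The same picture works: $[11.5,15.5]\times[2,3]$ now carries the wall of the hole. There is no bump top, and the bottom annulus is treated like the top one: a U-shape in $[4.5,7.5]\times[-3,0]$ and two strips $[0,0.5]\times[-1,0]$, $[11.5,12]\times[-1,0]$. So genus alone does not help the guess either.

In fact the guess is wrong.

> **Theorem 1.** Every orthogonal polyhedron, of any genus, has an unfolding.

> **Theorem 2 (stronger form).** The unfolding can be chosen so that all cuts are parallel to coordinate axes and the resulting simple polygon is an orthogonal polygon meeting every vertical line of the plane in a connected set. Thus, after subdividing the surface by finitely many axis-perpendicular planes, it can be cut along edges of the subdivision and unfolded to an $x$-monotone orthogonal polygon.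

So no orthogonal polyhedron fails to unfold. The square ring will be our running example.

## 2. Bands, slices and elementary rectangles

Let $P$ be an orthogonal polyhedron and $S=\partial P$, oriented as a boundary.

**Step 1: the grid.** *This step makes $S$ a complex of rectangles and records what "manifold" means for it.* Let $X=\{x_0<\dots<x_m\}$, $Y=\{c_0<\dots<c_n\}$ and $Z$ be the sets of $x$-, $y$- and $z$-coordinates of vertices. The planes $x\in X$, $y\in Y$, $z\in Z$ divide space into open cells. Faces lie in grid planes and edges on grid lines. So each open cell misses $S$ and is *filled* (inside $P$) or *empty*, and each open grid rectangle lies in $S$ or misses $S$. Every point of $S$ is a limit of inside points and of outside points, so a grid rectangle lies in $S$ exactly when it separates a filled cell from an empty one. $S$ is the union of these closed rectangles.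

Consider the four cells around a grid edge. The filled ones are never exactly two diagonally opposite ones. Otherwise four rectangles of $S$ would meet along the edge. Two of them form a disk around an interior point of the edge. By invariance of domain the interior of this disk would be open in $S$, yet points of the other two rectangles come arbitrarily close. So, going around the edge, filled and empty change $0$ or $2$ times: every grid edge lies in $0$ or $2$ rectangles of $S$.

At a grid vertex $q\in S$, the rectangles and edges of $S$ at $q$ therefore form disjoint cycles. There is only one cycle: with two or more, deleting $q$ would disconnect every small neighborhood of $q$, which is impossible in a surface.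

**Step 2: bands.** *We cut the part of $S$ parallel to $y$ into flat cylinders.* For $y^*\in(c_j,c_{j+1})$ the slice $S\cap\{y=y^*\}$ does not depend on $y^*$, up to translation. By Step 1 each of its vertices has degree 2, so it is a finite disjoint union of simple closed rectilinear polygons $\gamma$. Each $B=\gamma\times[c_j,c_{j+1}]$ is a *band*, a flat cylinder of height $h_B=c_{j+1}-c_j$ and circumference $L_B$. Bands in the same slab are disjoint. The curves $\gamma\times\{c_j\}$ and $\gamma\times\{c_{j+1}\}$ are its *bottom rim* and *top rim*. Rims belong to their bands: rims of different bands are different objects even where they coincide in space. Let $s\in\mathbb R/L_B$ be arclength on $\gamma$, directed so that $(\partial_s,\partial_y)$ is positively oriented on $S$.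

**Step 3: $x$-slices and elementary rectangles.** *We divide the faces perpendicular to $y$ into strips in the $z$-direction.* For $x^*\in(x_i,x_{i+1})$ the slice $S\cap\{x=x^*\}$ is, in the same way, independent of $x^*$ and a disjoint union of simple closed rectilinear polygons $\delta$ made of $y$-segments and $z$-segments. Split the $y$-segments at the levels in $Y$. Each resulting *$y$-piece* joins the bottom rim and the top rim of one band. Every maximal $z$-segment $\zeta$ of $\delta$ lies in a plane $y=c_j$. The closed rectangles $[x_i,x_{i+1}]\times\zeta$ are the *elementary rectangles*, and their two sides parallel to $x$ are called *ends*. Faces perpendicular to $x$ or $z$ are covered by bands, faces perpendicular to $y$ by elementary rectangles. So $S$ is the union of all closed bands and closed elementary rectangles, with pairwise disjoint interiors.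

**Step 4: the involution $\beta$.** *This map says where a path leaving a band enters the next one.* A rim point with $x\notin X$ is *regular*. It lies in an open $x$-parallel piece of the rim of some length $x_{i+1}-x_i$, an *elementary piece*. A regular rim point $e$ is the endpoint of a $y$-piece of a polygon $\delta$. Continue along $\delta$ beyond $e$. Either another $y$-piece starts immediately (the *flush* case; put $\ell(e)=0$), or we follow a maximal $z$-segment of length $\ell(e)>0$ and then another $y$-piece starts. Let $\beta(e)$ be the rim point at which that next $y$-piece starts. Reversing the direction shows that $\beta$ is an involution. A closed rectilinear polygon has at least two $y$-pieces, so the next $y$-piece is a different one, and $\beta$ has no fixed point. It maps elementary pieces isometrically onto elementary pieces, preserving $x$, and $\ell$ is constant on each.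

**Example (ring).** There is one slab $0\le y\le1$ and there are two bands: the outer one with $L=12$ and the inner one with $L=4$. For $x\in(0,1)\cup(2,3)$ the slice is one rectangle with both $y$-pieces on the outer band. For $x\in(1,2)$ it is two rectangles, over $z\in[0,1]$ and $z\in[2,3]$, each with one $y$-piece on each band. So $\beta$ joins the outer point at $z=0$ to the inner point at $z=1$ with the same $x\in(1,2)$ on the rim at the same level. There are four elementary rectangles at $y=0$ and four at $y=1$. There is no flush piece here. Flush pieces occur, for instance, where a wall passes straight through a level of $Y$.

**Step 5: right and left.** *We need to know which way things face after flattening.* Suppose we leave a band perpendicularly through a rim. Place the band in the plane, preserving orientation, with this rim on its upper side. *Exit-right* is the direction pointing right: $+s$ for top rims, $-s$ for bottom rims. Suppose we enter a band through a rim, with the band placed above this rim. *Entry-right* is $+s$ for bottom rims, $-s$ for top rims. At every rim entry-right is opposite to exit-right. Along $\delta$, from just before $e$ to just after $\beta(e)$, the surface is a prism in the $x$-direction. So the direction to the right of the forward direction is a constant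 one of $\pm x$. Hence

(1) $\beta$ carries exit-right at $e$ to entry-right at $\beta(e)$.

Equivalently, if the elementary rectangle is flattened straight above the exit rim and the next band straight above that, right corresponds to right. A band placed above its entry rim is placed by a translation of its $(s,y)$-coordinates if that rim is its bottom rim, and by a rotation through $\pi$ and a translation if it is its top rim.

## 3. Branching layouts jam, and straight paths close up

In Section 1 each band was opened to a rectangle and the rectangles were joined by bridges. It is natural to try this in general: join the bands in a tree. Here is a case where the layout jams. Take a base $[0,9]\times[0,1]\times[0,3]$ with four towers $[2i-1,2i]\times[1,2]\times[1,2]$, $i=1,\dots,4$. Cut the base band away from its front, unroll it, and join each tower to the front rim $z=0$ by a straight bridge of length 1. The four tower rectangles have width 4 and occupy the same heights $[2,3]$. Measure columns along the front rim. The $i$-th rectangle contains the column of its bridge, which lies in $[2i-1,2i]$. If the rectangles were disjoint, they would be ordered like their bridges, and the second and third would fit between a column $\ge1$ of the first and a column $\le8$ of the fourth. But $4+4>7$. The trouble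 is branching: several wide pieces must stand on one.

So let us not branch. Use a single path that crosses a band from one rim to the other, follows $\beta$ to the next band, crosses that one, and so on. Laid flat it always goes up. The path must be allowed to cross a band many times: in the example every tower band is $\beta$-joined only to the base band and to itself, so the path returns to the base between any two towers. A band crossed $k$ times will be cut into $k$ parts.

How should it cross? If it crosses parallel to $y$, it just follows a polygon $\delta$ and closes up. In the ring, starting at $x\in(0,1)$, it never sees the inner band. So the crossing must be slanted. We shift by the same amount $t$ in every crossing, with $t$ avoiding countably many values. Three things must then be proved: the path reaches every band; its crossings cut the bands into pieces of a controlled shape; and these pieces, together with the rest of $S$, can be laid out going always up and to the right.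

## 4. The bands form a connected graph

Call bands $B,B'$ *adjacent* if $\beta$ maps some regular rim point of $B$ to a rim of $B'$. In the ring, the outer and inner bands are adjacent. Let $\mathcal L$ be the union of the finitely many lines $\{x=x_i,\ y=c_j\}$, all parallel to $z$.

**Lemma 1.** $S\setminus\mathcal L$ is connected.

*Proof.* *Removing $\mathcal L$ removes only disjoint segments and points, and we check that these do not separate $S$.* Let $\ell$ be a line of $\mathcal L$. Then $S\cap\ell$ consists of grid vertices and closed grid edges, so each component $T$ of $S\cap\mathcal L$ is one grid vertex or a chain of consecutive grid edges $J_1,\dots,J_r$ on one line. Let $N_T$ be the union of all open cells of the rectangle complex $S$ (vertices, open edges, open rectangles) whose closure meets $T$. It is open in $S$. It meets $\mathcal L$ only in $T$. Indeed, open rectangles, and open edges parallel to $x$ or $y$, contain no point with both $x\in X$ and $y\in Y$. A $z$-parallel edge on $\ell$ whose closure meets $T$ lies in $T$, and one on another line of $\mathcal L$ does not reach $T$.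

We claim that $N_T\setminus T$ is connected. By Step 1 the edges and rectangles of $S$ at a vertex $q\in T$ form one cycle. Removing from it the edges in $T$ leaves the whole cycle (if $T=\{q\}$), one arc (if $q$ is an end of $T$), or two arcs (otherwise). In the last case, each of the two edges of $T$ at $q$ has one of its two neighboring rectangles in each arc. The open cells in one arc, or in the whole cycle, form a connected set, and every cell of $N_T\setminus T$ occurs at some vertex $q\in T$. Start at the end of $T$ on $J_1$. Its single arc contains both rectangles beside $J_1$. At the next vertex each arc contains one of these rectangles, so both arcs are connected to what we had. Between them they contain both rectangles beside $J_2$. Continuing along $T$ we reach all of $N_T\setminus T$.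

Suppose $S\setminus\mathcal L=V_1\sqcup V_2$ with $V_1,V_2$ open and nonempty. Each $N_T\setminus T$ lies in one of them; add $T$ to that one. The enlarged sets are open, because with $T$ they contain $N_T$. They are disjoint and nonempty and cover the connected surface $S$, a contradiction. $\square$

**Lemma 2.** The adjacency graph of the bands is connected.

*Proof.* Suppose not, and let $\mathcal A$ be a connected component. The two ends of an elementary rectangle are exchanged by $\beta$, so they lie on bands of one component. Let $S_1$ be the union of the closed bands in $\mathcal A$ and the closed elementary rectangles with ends on them. Let $S_2$ be the union of all other closed bands and elementary rectangles. Both are closed, and $S=S_1\cup S_2$.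

We show $S_1\cap S_2\subset\mathcal L$. A point with $y\notin Y$ lies in exactly one band and in no elementary rectangle. A point with $x\notin X$ lies on exactly one $\delta$, and the bands and rectangles containing it correspond to at most two consecutive pieces ($y$-pieces or maximal $z$-segments) of $\delta$. These belong to one component. So a point of $S_1\cap S_2$ has $x\in X$ and $y\in Y$.

Hence $S_1\setminus\mathcal L$ and $S_2\setminus\mathcal L$ are disjoint, relatively closed, and cover $S\setminus\mathcal L$. Each is nonempty, since each $S_i$ contains a band, which is two-dimensional. This contradicts Lemma 1. $\square$

## 5. Crossing every band with the same irrational shift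

**Step 6: coordinates that ignore $z$-parallel edges.** *Regular points lie only on $x$-parallel edges, so we measure only those.* For a band $B$ over $\gamma$ let $u(s)$ be the length of the $x$-parallel part of $\gamma$ traversed up to $s$, with $u=0$ at some vertex of $\gamma$. This is a monotone map $u:\mathbb R/L_B\to\mathbb R/\ell_B$, where $\ell_B>0$ is the total length of the $x$-parallel edges of $\gamma$. Let $\Lambda\subset\mathbb R$ be the group generated by the differences of elements of $X$; it is countable. Then $\ell_B\in\Lambda$. The points of $\gamma$ with $x\in X$ include all points on $z$-parallel edges. Their $u$-values lie in $\Lambda$ and form a finite nonempty set. The map $u$ sends the elementary pieces isometrically onto the complementary intervals.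

Let $\Sigma$ be the disjoint union, over all rims, of the circles $\mathbb R/\ell_B$. Let $E\subset\Sigma$ be the finite set of non-regular $u$-values, so that $\Sigma\setminus E$ is the set of regular rim points. On each circle use the *entry coordinate* $v$, with $v=u$ on bottom rims and $v=-u$ on top rims. It increases in the entry-right direction. Since $\ell_B\in\Lambda$, coordinates modulo $\Lambda$ are well defined, and $E$ has coordinates in $\Lambda$. On an elementary piece $\beta$ is an isometry which by (1) carries exit-right (decreasing $v$) to entry-right (increasing $v$), and it carries endpoints, with coordinates in $\Lambda$, to such endpoints. So on each component of $\Sigma\setminus E$ it has the form $v\mapsto-v+\lambda$ with $\lambda\in\Lambda$.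

**Example (ring).** Here $\Lambda=\mathbb Z$. On the outer band let $u=x$ on $z=3$ and $u=6-x$ on $z=0$ ($\ell_B=6$). On the inner band let $u=x-1$ on $z=1$ and $u=3-x$ on $z=2$ ($\ell_B=2$). On the rims of either level $\beta$ is: outer $u\leftrightarrow$ outer $6-u$ for $u\in(0,1)$ and for $u\in(2,3)$; outer $u\in(1,2)\leftrightarrow$ inner $3-u$; outer $u\in(4,5)\leftrightarrow$ inner $5-u$.

**Step 7: the shift.** *We define the crossing map and show that its orbits neither close up nor run from one bad set to the other.* Fix $t$ with
$$t>\max_B\ell_B,\qquad nt\notin\Lambda\ \text{ for all integers } n\ge1.$$
This is possible because $\bigcup_n\frac1n\Lambda$ is countable. Let $R:\Sigma\to\Sigma$ exchange the two circles of each band, bottom point $u\leftrightarrow$ top point $u+t$. In entry coordinates a bottom point $v=u$ goes to $-(u+t)=-v-t$, and a top point $v=-u$ goes to $u-t=-v-t$. So $R$ is $v\mapsto-v-t$ throughout, an involution without fixed points. Put $T=\beta R$, $D^-=E$ and $D^+=R(E)$. Then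
$$T:\Sigma\setminus D^+\to\Sigma\setminus D^-$$
is a bijection with inverse $R\beta$. On each component of $\Sigma\setminus D^+$ it is a translation $v\mapsto v+t+\lambda$ with $\lambda\in\Lambda$. Points of $D^-$ have coordinates in $\Lambda$, points of $D^+$ in $-t+\Lambda$. Hence:

(2) $T$ has no periodic points: $T^n(p)=p$ with $n\ge1$ would give $nt\in\Lambda$.

(3) There are no $a\in D^-$ and $n\ge0$ with $T^n(a)\in D^+$: this would give $nt\in-t+\Lambda$, so $(n+1)t\in\Lambda$.

Choose $p_1\in\Sigma$ with coordinate not in $\Lambda+\mathbb Zt$. Then no iterate has a coordinate in $\Lambda+\mathbb Zt$. So $p_{i+1}=T(p_i)$ is defined for all $i\ge1$, and all $p_i$ and all $e_i:=R(p_i)$ are regular. In words: the path enters a band $B_i$ at $p_i$, leaves it through the opposite rim at $e_i$, and $p_{i+1}=\beta(e_i)$.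

**Example (box).** For $[0,a]\times[0,b]\times[0,c]$ there is one band, $\ell_B=2a$, and $\beta$ is $u\mapsto-u$ on both rims. So $T$ is $v\mapsto v+t$ followed by the exchange of the two circles: an irrational rotation.

**Example (ring).** Take $t=5+\sqrt2\approx6.414$ and $p_1$ on the outer bottom rim at $u=\frac12$. Then $e_1$ is on the outer top rim at $u=\sqrt2-\frac12\approx0.914$ (modulo 6), and $p_2$ is on the outer top rim at $u\approx5.086$. Subtracting $t$, $e_2$ is on the outer bottom rim at $u\approx4.672$. This lies in $(4,5)$, so $p_3$ is on the inner bottom rim at $u\approx0.328$. Three crossings visit both bands. By contrast $t=12$, which exceeds $\max\ell_B=6$ but lies in $\Lambda$, reproduces the straight path: $p_1$, then $p_2$ on the outer top at $u=\frac{11}2$, then $p_3=p_1$. The inner band is never seen.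

## 6. The path enters every band

**Lemma 3.** The path $(p_i)$ enters every band infinitely often.

*Proof.* *The plan: show that the limit set of the path is a union of whole circles, then spread it from band to band by Lemma 2.*

Let $W\subset\Sigma$ be the set of limits of subsequences $p_{i_k}$ with $i_k\to\infty$. It is closed, and nonempty since $\Sigma$ is compact. $T$ is continuous on $\Sigma\setminus D^+$ and $T^{-1}$ on $\Sigma\setminus D^-$. So $w\in W\setminus D^+$ implies $T(w)\in W$, and $w\in W\setminus D^-$ implies $T^{-1}(w)\in W$. Consequently, if $y\notin W$ and $T(y)$ is defined, then $T(y)\notin W$: note $T(y)\notin D^-$, so $T(y)\in W$ would give $y\in W$. Likewise for $T^{-1}$.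

*Claim: $W$ is a union of whole circles.* Suppose not. Then some component of $\Sigma\setminus W$ is an open arc with endpoints in $W$. Call $q\in W$ *right-isolated* if it is the left endpoint (with respect to $v$) of such a component $I(q)$, and let $g(q)$ be the length of $I(q)$. Different right-isolated points have disjoint arcs $I(q)$. If $q\notin D^+$ is right-isolated, so is $T(q)$: it lies in $W$, and for small $\varepsilon>0$ we have $q+\varepsilon\notin W$, hence $T(q)+\varepsilon=T(q+\varepsilon)\notin W$. Likewise $T^{-1}(q)$ is right-isolated if $q\notin D^-$.

Let $q$ be right-isolated. It is impossible that some forward iterate of $q$ (possibly $q$ itself) lies in $D^+$ and some backward iterate $a$ of $q$ (possibly $q$ itself) lies in $D^-$, because then an iterate of $a\in D^-$ would lie in $D^+$, against (3). So the forward orbit or the backward orbit is infinite. Assume the forward orbit $q_n=T^n(q)$, $n\ge0$, is infinite. The backward case is identical, with $T^{-1}$ and $D^-$ in place of $T$ and $D^+$; note that $T^{-1}$ is also locally a translation of $v$. By (2) the $q_n$ are distinct, so the arcs $I(q_n)$ are disjoint. The total length of $\Sigma$ is finite, so $g(q_n)\to0$. The finite set $D^+$ meets only finitely many of these arcs, so for all large $n$ the arc $I(q_n)$ contains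 no point of $D^+$. Also $q_n\notin D^+$. So $T$ translates $I(q_n)$ to an arc with left endpoint $q_{n+1}$ that is disjoint from $W$. Hence $g(q_{n+1})\ge g(q_n)>0$ for all large $n$, contradicting $g(q_n)\to0$. The claim is proved.

*Spreading.* Let $W$ contain the circle of a rim $r$ of a band $B$, and let $r'$ be the other rim of $B$. Then $T(r\setminus D^+)=\beta(r'\setminus E)\subset W$. Since $W$ is a union of whole circles, it contains a rim circle of every band adjacent to $B$ via $r'$. Also $T^{-1}(r\setminus D^-)=R\beta(r\setminus E)\subset W$, and $R$ preserves each band, so $W$ contains a rim circle of every band adjacent to $B$ via $r$. By Lemma 2, $W$ contains a rim circle of every band. Every point of this circle is a limit of points $p_{i_k}$, and the circle is open in $\Sigma$, so infinitely many $p_i$ lie on it. $\square$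

Fix $N$ such that $B_1,\dots,B_N$ include all bands. For the ring with the data above, $N=3$ is enough.

**Lemma 4.** The rim points $p_1,e_1,\dots,p_N,e_N$ are pairwise distinct.

*Proof.* *A path might meet its own earlier points in the opposite direction; we fold it up to exclude this.* Write $p_1,e_1,p_2,e_2,\dots$ as $w_1,w_2,w_3,\dots$, and suppose $w_a=w_b$ with $a<b$.

If $b-a$ is even, then $p_i=p_j$ or $e_i=e_j$ with $i<j$. In the latter case apply $R$ to get $p_i=p_j$. So $T^{j-i}(p_i)=p_i$, against (2).

If $b-a$ is odd, then either $w_a=p_i$, $w_b=e_j$ with $j\ge i$, or $w_a=e_i$, $w_b=p_j$ with $j>i$. If $b-a=1$, then $R$ or $\beta$ has a fixed point, which is false. If $b-a\ge3$, apply $R$ in the first case to get $e_i=p_j$, and $\beta$ in the second to get $p_{i+1}=e_{j-1}$. In both cases $w_{a+1}=w_{b-1}$, and the difference has dropped by 2. Repeating, we reach difference 1. $\square$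

Call the points $p_i,e_i$ ($1\le i\le N$) *gate points*.

## 7. One trapezoid for each crossing

**Step 8: the order of the crossings in one band.** *We look at all crossings of one band in its unrolled picture.* Fix a band $B$ with $L=L_B$, $h=h_B$, unrolled as $\mathbb R\times[0,h]$ with horizontal coordinate $s$ and period $L$. Let $\tilde u$ be the lift of $u$. Let $k\ge1$ be the number of $i\le N$ with $B_i=B$. Each such $i$ (a *strand*) has one gate point on the bottom rim and one on the top rim, and the $u$-value of the top one is that of the bottom one plus $t$, whichever way the strand crosses. Let $\dots<\alpha_j<\alpha_{j+1}<\cdots$ be all lifts of the bottom gate points, so $\alpha_{j+k}=\alpha_j+L$. Let $\omega_j$ be the lift of the top gate point of the same strand with $\tilde u(\omega_j)=\tilde u(\alpha_j)+t$. Since $\tilde u$ is nondecreasing, and strictly increasing at regular points, $\omega_j$ is unique, $\omega_j<\omega_{j+1}$, $\omega_{j+k}=\omega_j+L$, and these are all lifts of top gate points. Because $t>\ell_B$,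
$$\tilde u(\omega_{j-1})=\tilde u(\alpha_{j-1})+t>\tilde u(\alpha_{j-1})+\ell_B=\tilde u(\alpha_{j-1+k})\ge\tilde u(\alpha_j),\qquad\text{hence}\qquad\omega_{j-1}>\alpha_j.\tag{4}$$
This is what $t>\max\ell_B$ is for.

**Step 9: the cuts.** *We cut the band so that each part belongs to one strand, with its entrance at one extreme and its exit at the other.* Choose $\tau>0$, the same for all bands, so small that every gate point has distance $>\tau$ from the ends of its elementary piece, and any two distinct gate points on one rim (also two distinct lifts of one) have distance $>2\tau$. The *gate* at a gate point is the closed rim interval of length $\tau$ centered at it. Put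
$$a_j=\alpha_j-\tfrac\tau2,\qquad b_j=\omega_j+\tfrac\tau2,$$
and cut $B$ along the projections of the segments (*legs*) from $(a_j,0)$ to $(b_{j-1},h)$. Since $a_j<a_{j+1}$ and $b_{j-1}<b_j$, the legs are disjoint, and $B$ is cut into $k$ trapezoids
$$K^{(j)}:\quad\text{bottom }[a_j,a_{j+1}],\quad\text{top }[b_{j-1},b_j],\qquad a_j<b_{j-1},\quad a_{j+1}<b_j,$$
where the last inequalities hold by (4). If $k=1$, the two legs of the trapezoid are the two sides of a single cut. $K^{(j)}$ contains the bottom gate $[a_j,a_j+\tau]$ of its strand at the left end of its bottom side, and the top gate $[b_j-\tau,b_j]$ of the same strand at the right end of its top side. So each strand $i$ has its own trapezoid $K_i$, and $K_1,\dots,K_N$ tile all bands. Also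
$$b_j-a_j>\omega_j-\alpha_j>\omega_j-\omega_{j-1}>2\tau,\quad a_{j+1}-a_j>2\tau,\quad b_j-b_{j-1}>2\tau.$$

**Example (ring).** On the outer band let $s=u$ on $z=3$ and $s=u+3$ on $z=0$. The bottom gate points lift to $\alpha_0=0.5$ (strand 1), $\alpha_1\approx7.672$ (strand 2), $\alpha_2=12.5$. The top ones lift to $\omega_{-1}\approx8.086$, $\omega_0\approx12.914$, $\omega_1\approx20.086$. Indeed $\omega_{-1}>\alpha_0$ and $\omega_0>\alpha_1$. The gate points nearest to an end of their elementary piece have distance about $0.086$ from it, so $\tau=0.05$ is allowed. $K_1$ has bottom $[0.475,\,7.647]$ and top $[8.111,\,12.939]$.

**Step 10: placing one trapezoid.** *We record the only properties of $K_i$ that the layout will use.* Place $K_i$ in the plane by a translation if $p_i$ is on the bottom rim, and by a rotation through $\pi$ followed by a translation if $p_i$ is on the top rim. A rotation through $\pi$ exchanges "left end of the bottom side" with "right end of the top side". It turns bottom $[a,a']$, top $[b',b]$ into bottom $[-b,-b']$, top $[-a',-a]$, up to translation; the inequalities $a<b'$, $a'<b$ become $-b'<-a$, $-b<-a'$, the same system. So in all cases there are numbers $A_i,A_i',B_i',B_i$ such that, with bottom height $Y_i$ and $h_i=h_{B_i}$ the height of the band (from here on $B_i$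 alone denotes a number):

* (K1) $K_i\subset[A_i,B_i]\times[Y_i,Y_i+h_i]$;
* (K2) $K_i\cap\{y=Y_i\}=[A_i,A_i']\times\{Y_i\}$ and $K_i\cap\{y=Y_i+h_i\}=[B_i',B_i]\times\{Y_i+h_i\}$, with $A_i<B_i'$ and $A_i'<B_i$;
* (K3) every vertical line meets $K_i$ in a connected set;
* (K4) the gate of $p_i$ is $[A_i,A_i+\tau]\times\{Y_i\}$, the gate of $e_i$ is $[B_i-\tau,B_i]\times\{Y_i+h_i\}$, and $B_i-A_i$, $A_i'-A_i$, $B_i-B_i'$ all exceed $2\tau$.

The bottom side lies on the entry rim and the top side on the exit rim. Entry-right on the bottom side and exit-right on the top side both point right.

## 8. Bridges and teeth

**Step 11: bridges.** *Bridges join consecutive trapezoids.* For $1\le i<N$ put $\ell_i=\ell(e_i)$. If $\ell_i>0$, the *bridge* $R_i$ is the $\tau\times\ell_i$ strip of the elementary rectangle between $e_i$ and $p_{i+1}=\beta(e_i)$, centered at the $z$-segment joining these points. Its two ends are exactly the gates of $e_i$ and $p_{i+1}$. If $\ell_i=0$, the two gates coincide in $S$, and we join $K_i$ and $K_{i+1}$ directly along this common segment. Two bridges in one elementary rectangle have, at either end of it, gates of two different gate points (Lemma 4), at distance $>2\tau$ apart. Bridges in different elementary rectangles lie over $x\notin X$, where different maximal $z$-segments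 are disjoint. So bridges are disjoint.

**Step 12: teeth.** *The rest of the elementary rectangles is divided into strips that stand on, or hang from, single trapezoids.* Every trapezoid corner on a rim is one end of the gate of some gate point, at distance $\frac\tau2$ from that gate point, and it is farther than $\tau$ from every other gate point on that rim. So no corner lies in the interior of any gate. Divide each elementary rectangle by $z$-parallel lines along the sides of the bridges and through all trapezoid corners on its two ends. A bridge has no corner in the interior of its ends, so it remains undivided. The other parts are called *sub-rectangles*. Each end of a sub-rectangle has no trapezoid corner in its interior, so it lies on a side of a single trapezoid. It meets every gate that is bridged or directly joined in at most endpoints: bridged gates are covered by bridges, and directly joined gates lie in flush elementary pieces, where there is no elementary rectangle.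

Halve each sub-rectangle by its middle $z$-line. *Rule: at each of its two ends, the half on the exit-left side is attached to the trapezoid there.* By (1), exit-left at one end corresponds to entry-left, that is exit-right, at the other end. So each half is attached at exactly one end. The halves are called *teeth*, and the attached end of a tooth is its *base*.

On the top side of $K_i$, which lies on the exit rim, exit-left is left, so a tooth attached there has as base the **left half** of the end interval of its sub-rectangle. On the bottom side, which lies on the entry rim, exit-left is entry-right, so a tooth attached there has as base the **right half** of the interval. The halving keeps teeth off their neighbors even along edges. Attached whole, a sub-rectangle next to the bridge $R_i$ would touch its side.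

**Example (ring).** Take the elementary rectangle $x\in[0,1]$, $z\in[0,3]$ at $y=1$, and let $\xi=\sqrt2-\frac12$. It contains the bridge $R_1$, over $|x-\xi|\le\frac\tau2$. The only corners on its ends are at $x=\xi+\frac\tau2$ on $z=3$ and at $x=\xi-\frac\tau2$ on $z=0$ (there $s$ runs against $x$). So one sub-rectangle is $x\in[0,c]$ with $c=\xi-\frac\tau2$. Exit-left is $-x$ at the end $z=3$ and $+x$ at the end $z=0$. So the half $[0,\frac c2]$ is attached at $z=3$ and the half $[\frac c2,c]$ at $z=0$.

The trapezoids, bridges and teeth (the *pieces*) cover $S$ and have disjoint interiors.

## 9. The pieces form a disk

**Step 13: the abstract surface.** *We glue the pieces along a tree, so that the result is a disk by construction.* Let $D$ be obtained from the pieces by gluing, for $1\le i<N$, $K_i$ to $R_i$ and $R_i$ to $K_{i+1}$ along gates (directly $K_i$ to $K_{i+1}$ if $\ell_i=0$), and gluing each tooth to its trapezoid along its base. The pattern is a tree: the chain $K_1,(R_1),K_2,\dots,K_N$ with teeth as leaves.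

On the boundary of each piece the glued arcs are pairwise disjoint. On the top side of $K_i$ the bases are left halves of non-overlapping intervals, hence disjoint, and they lie left of the gate $[B_i-\tau,B_i]$ if that gate is glued, because the intervals then lie in $[B_i',B_i-\tau]$. On the bottom side they are right halves of non-overlapping intervals and lie right of the gate $[A_i,A_i+\tau]$ if that gate is glued. The two ends of a bridge are disjoint, and a tooth has one base.

Gluing two closed disks along an arc of their boundaries gives a closed disk, and its boundary contains the other marked arcs, still pairwise disjoint. By induction along the tree, $D$ is a closed disk. Its interior consists of the interiors of the pieces and the relative interiors of the glued arcs. Let $f:D\to S$ be the natural map. It is continuous and surjective.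

**Step 14: $f$ is injective on $\operatorname{int}D$.** *This shows that $D$ is really a cut copy of $S$.* Interiors of pieces are mapped injectively onto disjoint sets, each in the interior of a band or of an elementary rectangle. Relative interiors of glued arcs lie in open elementary pieces of rims, so their points have $y\in Y$ and $x\notin X$. They are not in the interior of a band (there $y\notin Y$), nor in the interior of an elementary rectangle, since such a point is an endpoint of a $y$-piece of its $\delta$ and so not interior to a maximal $z$-segment. It remains to show that a point $q\in S$ of this kind comes from only one glued arc.

If on its $\delta$ the point $q$ separates a $y$-piece from a $z$-segment, exactly one rim point lies at $q$. Glued arcs on one rim have disjoint relative interiors, because sides of different trapezoids do not overlap and glued arcs on one trapezoid are disjoint. So $q$ comes from one arc.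

If $q$ separates two $y$-pieces (the flush case), exactly two rim points, exchanged by $\beta$, lie at $q$. The glued arcs there are only direct joins of the gates of $e_i$ and $p_{i+1}=\beta(e_i)$. Gates at different gate points of a rim are disjoint, and the gate points are distinct by Lemma 4. So only one index $i$ is possible.

**Step 15: cutting $S$ along $\Gamma:=f(\partial D)$ gives $D$.** *We must see that the cuts do not run through the image of the interior.* By invariance of domain $f$ maps $\operatorname{int}D$ homeomorphically onto an open subset of $S$. Suppose $f(d)=f(d')$ with $d\in\operatorname{int}D$ and $d'\in\partial D$. Take $d_n\in\operatorname{int}D$ with $d_n\to d'$. Then $f(d_n)\to f(d)$, and since $f|_{\operatorname{int}D}$ is a homeomorphism onto an open set, $d_n\to d$. So $d=d'$, a contradiction. Hence $f$ maps $\operatorname{int}D$ homeomorphically, and locally isometrically for the intrinsic metrics, onto $S\setminus\Gamma$. The surface obtained by cutting $S$ along $\Gamma$ is $D$, with the boundary identification $f$. $\Gamma$ is a finite union of straight segments (a leg bends in space only where it crosses edges of $P$). So this is a cutting, and the cut surface is connected and a topological disk.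

## 10. A staircase layout without overlap

**Step 16: the layout.** *We flatten $D$ piece by piece.* Place $K_1$ as in Step 10. Given $K_i$ with $i<N$, place $R_i$ (if $\ell_i>0$) as $[B_i-\tau,B_i]\times[Y_i+h_i,\,Y_i+h_i+\ell_i]$, and $K_{i+1}$ with
$$A_{i+1}=B_i-\tau,\qquad Y_{i+1}=Y_i+h_i+\ell_i.$$
By (1) and (K4) this is the orientation-preserving flattening across the glued gates, which match pointwise. The teeth on the top side of $K_i$ (*upper teeth*) are placed vertically above their bases. Those on the bottom side (*lower teeth*) are placed vertically below their bases. This defines a continuous map $\Phi:D\to\mathbb R^2$, isometric on each part of a face.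

**Step 17: columns and heights.** *We list where every piece lies.* From (K4), $A_{i+1}=B_i-\tau>A_i+\tau$ and $B_{i+1}>A_{i+1}+2\tau=B_i+\tau$. So the $A_i$ and the $B_i$ increase, and
$$A_{i+2}=B_{i+1}-\tau>B_i.\tag{5}$$
The heights $Y_i$ increase too, with $Y_{i+1}\ge Y_i+h_i$. The column (that is, $x$-) ranges are:

* $K_i$: $[A_i,B_i]$, with $A_i=B_{i-1}-\tau$ for $i\ge2$;
* $R_i$: $[B_i-\tau,B_i]$;
* an upper tooth of $K_i$: contained in $[B_i',B_i-\tau)$ if $i<N$, in $[B_N',B_N]$ if $i=N$; its heights are $\ge Y_i+h_i$;
* a lower tooth of $K_i$: contained in $(A_i+\tau,A_i']=(B_{i-1},A_i']$ if $i\ge2$, in $[A_1,A_1']$ if $i=1$; its heights are $\le Y_i$. Recall $A_i'<B_i$.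

The half-open ranges arise because bases are left, respectively right, halves of intervals contained in $[B_i',B_i-\tau]$, respectively $[A_i+\tau,A_i']$.

**Step 18: $\Phi$ is injective.** *We check every pair of pieces: each pair meets only where it is glued.*

1. $K_i$ and $K_{i+1}$: the first has heights $\le Y_i+h_i\le Y_{i+1}$, the second $\ge Y_{i+1}$. They are disjoint if $\ell_i>0$. If $\ell_i=0$, they meet in $[B_i',B_i]\cap[B_i-\tau,A_{i+1}']$ at height $Y_{i+1}$. Since $B_i'<B_i-2\tau$ and $A_{i+1}'>A_{i+1}+2\tau=B_i+\tau$, this is exactly the glued gate $[B_i-\tau,B_i]\times\{Y_{i+1}\}$. $K_i$ and $K_j$ with $j\ge i+2$ have disjoint columns by (5).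
2. $R_i$ meets $K_i$ and $K_{i+1}$ exactly in the glued gates, by heights, (K2) and the inequalities in item 1. For $j\ge i+2$, $K_j$ has columns $\ge A_{i+2}>B_i$. For $j<i$, $K_j$ has columns $\le B_{i-1}<B_i-\tau$. Different bridges have disjoint columns, as $B_{i+1}-\tau>B_i$.
3. An upper tooth of $K_i$ meets $K_i$ exactly in its base. For $j<i$, $K_j$ has heights $\le Y_j+h_j\le Y_i<Y_i+h_i$. For $j>i$, $K_j$ has columns $\ge A_{i+1}=B_i-\tau$, to the right of the tooth. Bridges: $R_j$ with $j\ge i$ (so $i<N$) has columns $\ge B_i-\tau$; $R_j$ with $j<i$ has heights $\le Y_{j+1}\le Y_i$.
4. A lower tooth of $K_i$ meets $K_i$ exactly in its base. For $j>i$, $K_j$ has heights $\ge Y_j\ge Y_i+h_i>Y_i$. For $j<i$, $K_j$ has columns $\le B_j\le B_{i-1}$, to the left of the tooth. Bridges: $R_j$ with $j\ge i$ has heights $\ge Y_i+h_i>Y_i$; $R_j$ with $j<i$ has columns $\le B_{i-1}$.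
5. Two upper teeth of the same $K_i$ have disjoint columns, being over left halves of non-overlapping intervals. For $j>i$, upper teeth of $K_j$ have columns $\ge B_j'>A_j\ge B_i-\tau$, to the right of the upper teeth of $K_i$.
6. Two lower teeth of the same $K_i$ have disjoint columns, being under right halves of non-overlapping intervals. For $j>i$, lower teeth of $K_j$ have columns $>B_{j-1}\ge B_i>A_i'$, to the right of the lower teeth of $K_i$.
7. An upper tooth of $K_i$ and a lower tooth of $K_j$: if $i\ge j$, their heights are $\ge Y_i+h_i>Y_j$ and $\le Y_j$ respectively. If $i<j$, the first has columns $<B_i-\tau$, the second has columns $>B_{j-1}\ge B_i$.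

So $\Phi$ is injective. Since $D$ is compact, $\Phi$ is a homeomorphism onto its image, a closed disk bounded by a simple closed polygonal curve, that is, a simple polygon. This is an unfolding of $P$, and Theorem 1 is proved. $\blacksquare$

**Example (ring).** With $h_i=1$, $\ell_1=3$, $\ell_2=1$ and $Y_1=0$, the staircase is $K_1$ at heights $[0,1]$, $R_1$ at $[1,4]$, $K_2$ (rotated, since it is entered through the top rim) at $[4,5]$, $R_2$ at $[5,6]$, and $K_3$, on the inner band, at $[6,7]$.

## 11. Vertical sections and axis-parallel cuts

**Step 19: every vertical section is connected.** *This is the monotonicity in Theorem 2, and it holds already for the polygon just built.* By (5), a column in the range of the trapezoids meets one $K_i$ or two consecutive ones $K_i,K_{i+1}$. In the latter case it lies in $[A_{i+1},B_i]=[B_i-\tau,B_i]$. There the section of $K_i$ ends at the top at height $Y_i+h_i$ and the section of $K_{i+1}$ begins at height $Y_{i+1}$, by (K2) and (K4), and $R_i$ or the common gate fills the gap. With (K3), the section of the union of all $K_i$ and $R_i$ is an interval. An upper tooth of $K_i$ stands on the top side of $K_i$, in columns where $K_i$ is the highest trapezoid and there is no $R_i$. A lower tooth hangs from the bottom side of $K_i$, in columns where $K_i$ is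 the lowest trapezoid and there is no $R_{i-1}$. By items 5 and 6 of Step 18, each column meets at most one upper and at most one lower tooth. So every vertical section of the polygon is connected.

**Step 20: replacing legs by staircases.** *The legs are the only cuts that are not axis-parallel, so we straighten them without disturbing (K1)–(K4).* In the unrolled strip of a band the legs are pairwise disjoint segments of positive slope. By periodicity their mutual distances are at least some $d>0$. Divide each leg into $n$ equal parts, and replace each part from $(\xi_0,\eta_0)$ to $(\xi_1,\eta_1)$ by the path
$$(\xi_0,\eta_0)\to(\xi_0,\tfrac{\eta_0+\eta_1}2)\to(\xi_1,\tfrac{\eta_0+\eta_1}2)\to(\xi_1,\eta_1),$$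
doing this periodically. Each new path stays within $\frac1n$ of the leg's length from the leg, so for $n$ large the resulting nondecreasing staircases are pairwise disjoint. They start and end with vertical segments, so they meet the rims only in the endpoints of the legs.

Let $K^{(j)}$ now be the closed disk between consecutive staircases, bounded by them and by $[a_j,a_{j+1}]\times\{0\}$ and $[b_{j-1},b_j]\times\{h\}$. The part of $\mathbb R\times[0,h]$ on or to the lower right of the left staircase is $\{x\ge a_j,\ y\le U(x)\}$. Here $x$ denotes the horizontal coordinate $s$, $U(x)$ is the maximal height of the staircase over $x$ for $a_j\le x\le b_{j-1}$, and $U=h$ for $x>b_{j-1}$. The part on or to the upper left of the right staircase is $\{x\le b_j,\ y\ge l(x)\}$, where $l(x)$ is the minimal height of that staircase over $x$ for $a_{j+1}\le x\le b_j$, and $l=0$ for $x<a_{j+1}$. $K^{(j)}$ is the intersection of these two parts. Hence $K^{(j)}\subset[a_j,b_j]\times[0,h]$, and its vertical sections are the intervals from $l(x)$ to $U(x)$ (possibly empty). We have $l(x)=0$ exactly for $x\le a_{j+1}$ and $U(x)=h$ exactly for $x\ge b_{j-1}$, because the staircases meet the rims only in their endpoints. So $K^{(j)}$ meets $y=0$ in $[a_j,a_{j+1}]$ and $y=h$ in $[b_{j-1},b_j]$. The numbers $a_j,b_j$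 and the gates have not changed. Thus (K1)–(K4) hold, also after rotation through $\pi$.

Sections 8, 9 and 10 and Step 19 used only (K1)–(K4), the positions of the corners on the rims, and that the pieces are closed disks tiling $S$ (with boundaries made of straight segments). So they apply verbatim to the new pieces.

**Step 21: orthogonality and the subdivision.** *It remains to read off the directions.* On faces parallel to $y$ the cuts are $y$-parallel segments, or segments in planes $y=\text{const}$ parallel to $x$ or $z$. On faces perpendicular to $y$ they are $z$-parallel segments or parts of rims. So all cuts are axis-parallel. Every face part is placed with the images of its two axis directions horizontal and vertical, so the polygon is orthogonal. By Step 19 its vertical sections are connected. Finally, each cut segment lies in an axis-perpendicular plane transversal to a face containing it. For instance, a $z$-parallel segment on a face perpendicular to $y$ lies in a plane $x=\text{const}$, and a segment of a rim on a band face lies in a plane $y=\text{const}$. So finitely many such planes subdivide $S$ so that all cuts run along edges of the subdivision. This proves Theorem 2. $\blacksquare$
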